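# Stern polynomials have no zeros in the half-plane $\operatorname{Re} z\ge 1$

## 1. The first sixteen Stern polynomials

Start from $B_0(z)=0$ and $B_1(z)=1$, and use two rules, valid for $n\ge 1$:
$$B_{2n}(z)=zB_n(z),\qquad B_{2n+1}(z)=B_n(z)+B_{n+1}(z). \tag{1}$$
An even index multiplies by $z$; an odd index adds two neighbors. These are the *Stern polynomials*. By hand, $B_3=B_1+B_2=1+z$, $B_5=B_2+B_3=1+2z$, $B_7=B_3+B_4=1+z+z^2$, and so on.

| $n$ | $B_n(z)$ | zeros |
|---|---|---|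
| 2, 4, 8, 16 | $z,\ z^2,\ z^3,\ z^4$ | $0$ |
| 3 | $1+z$ | $-1$ |
| 5 | $1+2z$ | $-\frac12$ |
| 6 | $z+z^2$ | $0,\,-1$ |
| 7 | $1+z+z^2$ | $e^{\pm 2\pi i/3}$ |
| 9 | $1+2z+z^2$ | $-1$ (double) |
| 10 | $z+2z^2$ | $0,\,-\frac12$ |
| 11 | $1+3z+z^2$ | $\frac{-3\pm\sqrt5}2$ |
| 12 | $z^2+z^3$ | $0$ (double), $-1$ |
| 13 | $1+2z+2z^2$ | $\frac{-1\pm i}2$ |
| 14 | $z+z^2+z^3$ | $0,\ e^{\pm2\pi i/3}$ |
| 15 | $1+z+z^2+z^3$ | $-1,\ \pm i$ |

The zeros do not stay in the unit disc: $\frac{-3-\sqrt5}2\approx-2.618$. They do seem to avoid the right. By (1), every $B_m$ with $m\ge1$ has nonnegative coefficients and is not identically zero, so $B_m>0$ on $(0,\infty)$ and no zero is a positive real number. But non-real zeros can come close to the point $1$. We have $B_{2^k}=z^k$ and $B_{2^k-1}=B_{2^{k-1}-1}+B_{2^{k-1}}=B_{2^{k-1}-1}+z^{k-1}$, hence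
$$B_{2^k-1}(z)=1+z+\dots+z^{k-1}=\frac{z^k-1}{z-1},$$
and $e^{2\pi i/k}$ is a zero for each $k\ge2$. Its real part $\cos(2\pi/k)$ tends to $1$. So if all zeros lie in a half-plane $\operatorname{Re}z<c$, then $c\ge1$. Is $c=1$ enough?

Write $\mathbb D=\{z\in\mathbb C:\operatorname{Re}z<1\}$. (This is a half-plane, not the unit disc.) The source of the problem is Publ. Math. Debrecen 90/3-4 (2017), 407–433, DOI 10.5486/PMD.2017.7620:

**Conjecture 3.1.** The zeros of all Stern polynomials $B_m(z)$, $m\ge2$, lie in $\mathbb D$.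

The conjecture is true. We prove the following.

**Theorem 1.** If $m\ge1$ and $\operatorname{Re}z\ge1$, then $B_m(z)\ne0$. Hence all zeros of all $B_m$, $m\ge2$, lie in $\mathbb D$.

The example $B_{2^k-1}$ shows that the constant $1$ is sharp. A supplement, not needed for the conjecture, describes how zeros may approach $1$.

**Theorem 2.** Let $\kappa^*=\frac12-\frac1\pi$.

(i) For every $\varepsilon>0$ there is $\rho>0$ such that every zero $z$ of every $B_m$, $m\ge1$, with $|z-1|<\rho$ satisfies $\operatorname{Re}z<1-(\kappa^*-\varepsilon)(\operatorname{Im}z)^2$.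

(ii) There are zeros $z\to1$ of Stern polynomials with $(1-\operatorname{Re}z)/(\operatorname{Im}z)^2\to\kappa^*$.

For the zeros $e^{2\pi i/k}$ this quotient is $(1-\cos\frac{2\pi}k)/\sin^2\frac{2\pi}k\to\frac12$, larger than $\kappa^*\approx0.18$. So other families come closer to the line.

## 2. Ratios of neighbors and runs of binary digits

By (1), $B_{2n+1}(z)=0$ means $B_n(z)=-B_{n+1}(z)$. So the quantity to control is the ratio of two neighbors, and the recursion says how this ratio changes when a binary digit is appended to $n$. Equal digits in a row should be processed together.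

**Definition.** For an integer $b\ge1$ put $x_b=z^{-b}$ and $c_b=\sum_{j=1}^bz^{-j}$, so that $c_b=\frac{1-x_b}{z-1}$ for $z\neq1$. A *word* is a finite nonempty sequence $(a_1,\dots,a_k)$ of positive integers, its *letters*. To a word we attach a rational function of $z$ by
$$R(a_1)=c_{a_1},\qquad R(a_1,\dots,a_k)=c_{a_k}+\frac{x_{a_k}}{R(a_1,\dots,a_{k-1})}. \tag{2}$$

For real $z>0$ all these values are positive, by induction; in particular no $R$ is identically zero and (2) makes sense. To an integer $n\ge1$ we attach the word of lengths of the successive runs of equal digits in its binary expansion, starting with the leading run of ones.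

*Example.* $11=1011_2$ has runs $1$, $0$, $11$, hence the word $(1,1,2)$. We get $R(1)=\frac1z$, $R(1,1)=\frac1z+\frac{1/z}{1/z}=\frac{z+1}z$, and
$$R(1,1,2)=\frac{z+1}{z^2}+\frac1{z^2}\cdot\frac z{z+1}=\frac{(z+1)^2+z}{z^2(z+1)}=\frac{z^2+3z+1}{z^3+z^2}=\frac{B_{11}}{B_{12}} .$$

**Lemma 3.** Let $n\ge1$ have the run lengths $a_1,\dots,a_k$. Then $R(a_1,\dots,a_k)=B_n/B_{n+1}$ if $k$ is odd, and $R(a_1,\dots,a_k)=B_{n+1}/B_n$ if $k$ is even.

*Proof.* Induction on the number of digits. For $n=1$ we have $B_1/B_2=1/z=c_1$. Runs alternate between ones and zeros, so the last digit of $n$ is $1$ exactly when $k$ is odd. The ratio that the lemma assigns to the longer number is therefore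
$$\frac{B_{2n+1}}{B_{2n+2}}=\frac1z\Bigl(1+\frac{B_n}{B_{n+1}}\Bigr)\ \text{(digit $1$ appended)},\qquad \frac{B_{2n+1}}{B_{2n}}=\frac1z\Bigl(1+\frac{B_{n+1}}{B_n}\Bigr)\ \text{(digit $0$ appended)},$$
both by (1). Let $R$ be the function attached to $n$.

If the new digit prolongs the last run, of length $a$, then the last digit of $n$ equals the new digit, and by the induction hypothesis the ratio in the bracket is $R$ itself. Write $R=c_a+x_aw$ with $w=0$ (if $k=1$) or $w=1/R(a_1,\dots,a_{k-1})$. Since $\frac1z(1+c_a)=c_{a+1}$ and $\frac1zx_a=x_{a+1}$, the new ratio is $c_{a+1}+x_{a+1}w$, which is the function of the word with last letter $a+1$.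

If the new digit starts a new run, the ratio in the bracket is $1/R$, and $\frac1z(1+1/R)=c_1+x_1/R$, which is the function of the word with an additional letter $1$. $\square$

**Lemma 4.** Fix $z\ne0$. If the recursion (2), computed at this number $z$, never produces the value $0$ for any word, then $B_m(z)\ne0$ for all $m\ge1$.

*Proof.* First, $B_n$ and $B_{n+1}$ ($n\ge1$) have no common zero $z\neq0$. This is clear for $(B_1,B_2)=(1,z)$. Every other pair is $(B_{2n},B_{2n+1})=(zB_n,B_n+B_{n+1})$ or $(B_{2n+1},B_{2n+2})=(B_n+B_{n+1},zB_{n+1})$ with $n\ge1$, and a common zero $z\ne0$ of such a pair is a common zero of $(B_n,B_{n+1})$; descend to the pair $(B_1,B_2)$.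

Now suppose $B_m(z)=0$. Then $B_{m+1}(z)\ne0$, so the function $R$ attached to $m$, which by Lemma 3 is $B_m/B_{m+1}$ or its reciprocal, has a zero or a pole at $z$. But if no step of (2) at $z$ produces $0$, then no division by $0$ occurs, and all values are finite and non-zero. Contradiction. $\square$

So Theorem 1 follows if for $\operatorname{Re}z\ge1$ no word produces $0$.

## 3. The right half-plane is not preserved

For $z>0$ all $R$ are positive. The first thing to try for complex $z$ is to show that all $R$ have positive real part: the right half-plane does not contain $0$, and it is mapped to itself by $r\mapsto1/r$ and by addition of $1$. What is left is the rotation caused by dividing by $z$, and this is where the attempt breaks.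

Take the word $(3)$, that is $n=7$, and $z=1+2i$. Then $z^2=-3+4i$, $z^3=-11-2i$, $1+z+z^2=-1+6i$, and
$$R(3)=\frac{B_7(z)}{B_8(z)}=\frac{-1+6i}{-11-2i}=\frac{(-1+6i)(-11+2i)}{125}=\frac{-1-68i}{125}.$$
The real part is negative. This is no accident of one point: for $z=1+iy$ we have $1+z+z^2=(3-y^2)+3iy$ and $z^3=(1-3y^2)+i(3y-y^3)$, so
$$|z|^6\operatorname{Re}R(3)=(3-y^2)(1-3y^2)+3y(3y-y^3)=3-y^2 ,$$
negative for all $y>\sqrt3$. The value has turned clockwise past $-i$. We need regions that allow this turning but still exclude $0$, and they have to depend on $z$. Before constructing them, we reduce the number of $z$ to be considered.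

## 4. From the half-plane to its boundary line

Let $Q=\{w:\operatorname{Re}w\le0,\ \operatorname{Im}w\ge0\}$, the closed second quadrant. Its complement is $\mathbb C\setminus Q=\{w\ne0:\arg w\in(-\pi,\frac\pi2)\}$. For example $i$, $-1$, $0$ lie in $Q$, while the value $\frac{-1-68i}{125}$ above does not. On the line $\operatorname{Re}z=1$ we shall prove:

**Statement (L).** For every $y>0$ and every word, $R(a_1,\dots,a_k)(1+iy)\in\mathbb C\setminus Q$.

We recall the argument principle: if $f$ is holomorphic in a neighborhood of the closed region bounded by a piecewise smooth simple closed curve and has no zero on the curve, then the number of zeros inside, with multiplicity, is $\frac1{2\pi}$ times the total change of a continuous argument of $f$ along the curve.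

**Proposition 5.** Statement (L) implies Theorem 1.

*Proof.* Write $R_k=R(a_1,\dots,a_k)$. We show by induction on $k$ that $R_k$ is holomorphic and zero-free on $\operatorname{Re}z\ge1$, and that
$$R_k(z)=Cz^{-d}\bigl(1+O(1/|z|)\bigr)\quad(z\to\infty),\qquad C>0,\ d\in\{0,1\}. \tag{3}$$

**Step 1: behavior at infinity.** This controls $R_k$ on large arcs. We have $c_a=z^{-1}(1+O(1/|z|))$, which is (3) for $k=1$. If $R_{k-1}=C'z^{-d'}(1+O(1/|z|))$, then
$$R_k=z^{-1}(1+O(1/|z|))+\tfrac1{C'}z^{d'-a_k}(1+O(1/|z|)).$$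
Both leading coefficients are positive, so they cannot cancel, and (3) holds with $d=\min(1,a_k-d')$. As $a_k\ge1\ge d'$, we have $d\in\{0,1\}$.

**Step 2: holomorphy and the boundary line.** This makes the argument principle applicable. $R_k$ is $c_{a_1}$ for $k=1$, and $c_{a_k}+x_{a_k}/R_{k-1}$ with $R_{k-1}$ zero-free for $k\ge2$; so it has no poles on $\operatorname{Re}z\ge1$. Being rational, it is holomorphic in a neighborhood of this set. On the line $\operatorname{Re}z=1$ it has no zeros: for $y>0$ by (L), for $y<0$ by $R_k(\bar z)=\overline{R_k(z)}$, and $R_k(1)>0$.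

**Step 3: no zeros inside.** Take $r$ large and the boundary of $\{\operatorname{Re}z>1,\ |z-1|<r\}$. On its arc $|z|\ge r$, so $R_k\ne0$ there by (3). Follow a continuous argument of $R_k$, starting with the value $0$ at $1+r$, where $R_k>0$. Along the arc to $1+ir$ it equals $-d\arg z+o(1)$ by (3), so at $1+ir$ it is $-d\frac\pi2+o(1)$, which lies in $(-\pi,\frac\pi2)$ for $r$ large. From $1+ir$ down to $1$ (excluding $1$) the values of $R_k$ stay in $\mathbb C\setminus Q$ by (L). On $\mathbb C\setminus Q$ the argument with values in $(-\pi,\frac\pi2)$ is continuous, so our continuous argument is this one and stays in $(-\pi,\frac\pi2)$. At the end point $z=1$ it lies in $[-\pi,\frac\pi2]$, and it is a multiple of $2\pi$ because $R_k(1)>0$. So it is $0$. The total change on the upper half of the contour is $0$, and by conjugation symmetry it is $0$ on the lower half. By the argument principle there are no zeros inside. Since $r$ was arbitrarily large, $R_k$ has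 no zero in $\operatorname{Re}z>1$, and the induction is complete.

So for $\operatorname{Re}z\ge1$ the recursion (2) never produces $0$, and Lemma 4 gives Theorem 1. $\square$

It remains to prove (L).

## 5. Half-planes and inversion on the line $\operatorname{Re}z=1$

Let $z=1+iy$ with $y>0$. Then $z=e^{i\vartheta}/\cos\vartheta$ with $y=\tan\vartheta$, $\vartheta\in(0,\frac\pi2)$. Throughout Sections 5–10, $b$ denotes a letter and
$$\delta=\cos\vartheta,\qquad S=\sin\vartheta,\qquad h=\vartheta/2,\qquad \beta=b\vartheta .$$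
Since $z-1=i\tan\vartheta$, we have $x_b=\delta^be^{-i\beta}$ and $c_b=-i\cot\vartheta\,(1-\delta^be^{-i\beta})$. Hence for real $\alpha$, because $\operatorname{Re}(-ie^{i\alpha})=\sin\alpha$,
$$\operatorname{Re}(e^{i\alpha}c_b)=\cot\vartheta\,\bigl[\sin\alpha+\delta^b\sin(\beta-\alpha)\bigr]. \tag{4}$$

**Definition.** For real $\alpha$ and $q>0$ let $H(\alpha,q)=\{r\in\mathbb C:\operatorname{Re}(e^{i\alpha}r)\ge q\}$.

This is a closed half-plane at distance $q$ from $0$, not containing $0$. For example $H(0,\frac12)=\{\operatorname{Re}r\ge\frac12\}$ and $H(\frac\pi2,1)=\{\operatorname{Im}r\le-1\}$. All points of $H(\alpha,q)$ have an argument in $(-\alpha-\frac\pi2,\frac\pi2-\alpha)$. Inversion $r\mapsto1/r$ maps $H(0,\frac12)$ into the disc $|w-1|\le1$, which has $0$ on its boundary. One letter of (2) is an inversion, a multiplication by $x_b$ and a translation by $c_b$, so a half-plane becomes a disc, and whether a disc lies in a half-plane is a single inequality.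 The next lemma is this inequality.

**Lemma 6.** Let $w=0$, or $w=1/r$ with $r\in H(\alpha',q')$. Then for any $x=|x|e^{-i\beta}$ and real $\alpha$,
$$\operatorname{Re}(e^{i\alpha}xw)\ge-\frac{|x|}{q'}\sin^2\frac{\alpha+\alpha'-\beta}2 .$$

*Proof.* Since $r=1/w=\overline w/|w|^2$, the condition $\operatorname{Re}(e^{i\alpha'}r)\ge q'$ reads $\operatorname{Re}(e^{-i\alpha'}w)\ge q'|w|^2$. Completing the square, this is $\bigl|w-\frac{e^{i\alpha'}}{2q'}\bigr|\le\frac1{2q'}$, so $w=\frac{e^{i\alpha'}+s}{2q'}$ with $|s|\le1$. Also $w=0$ has this form. Therefore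
$$\operatorname{Re}(e^{i\alpha}xw)=\frac{|x|}{2q'}\operatorname{Re}\bigl(e^{i(\alpha-\beta)}(e^{i\alpha'}+s)\bigr)\ge\frac{|x|}{2q'}\bigl(\cos(\alpha+\alpha'-\beta)-1\bigr),$$
and $\cos u-1=-2\sin^2\frac u2$. $\square$

## 6. For small angles no single half-plane contains all values

With Lemma 6 in hand, the natural plan is to choose, for each $\vartheta$, one half-plane $H(\alpha,q)$ and to show that every letter maps it into itself. This cannot work for all $\vartheta$. In fact, for suitable small $\vartheta$ no open half-plane with $0$ on its boundary contains all values $R$.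

Let $N$ be a multiple of $12$, $\vartheta=\frac{2\pi}N$, and consider the words $(N)$, $(N,1)$ and $(\frac{11}{12}N)$. For $b=N$ we have $\beta=2\pi$, so $c_N=-i\cot\vartheta\,(1-\delta^N)$ has argument $-\frac\pi2$. As $N\to\infty$, $N\ln\cos\frac{2\pi}N=-\frac{2\pi^2}N+O(N^{-3})$, so $1-\delta^N\sim\frac{2\pi^2}N$, while $\cot\vartheta\sim\frac N{2\pi}$. Hence $c_N\to-i\pi$ and
$$R(N,1)=\frac1z\Bigl(1+\frac1{c_N}\Bigr)\to1+\frac i\pi ,$$
whose argument is $A=\arctan\frac1\pi$. Finally for $b=\frac{11}{12}N$ we have $\beta=\frac{11\pi}6$ and $\delta^b\to1$, so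
$$\tan\vartheta\;c_b\to-i(1-e^{i\pi/6})=-2\sin\tfrac\pi{12}\;e^{i\pi/12},$$
whose argument is $-\frac{11\pi}{12}$. An open half-plane with $0$ on its boundary corresponds to an open interval of arguments of length $\pi$. If it contains the argument $-\frac\pi2$, we may take this interval inside $(-\frac{3\pi}2,\frac\pi2)$, and then it must contain the other two arguments, with limits $A$ and $-\frac{11\pi}{12}$. But $\tan\frac\pi{12}=2-\sqrt3<0.27<0.31<\frac1\pi$, so $A>\frac\pi{12}$ and $A+\frac{11\pi}{12}>\pi$. For large $N$ this is impossible.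

The way out is suggested by the same three words. The value $R(N,1)$, with positive imaginary part, ends with a short letter; the values that lean far to the left end with a long one. So use **two** half-planes, $K_1$ after a short last letter and $K_2$ after a long last letter, both chosen to suit $\vartheta$. The price is that four transitions have to be checked. When $\vartheta\ge\frac\pi3$, the powers $\delta^b\le2^{-b}$ are small and only a few letters need attention. When $\vartheta\le\frac\pi3$, "short" will mean $b\vartheta\le\frac\pi2$, and one has to follow the angle $\beta=b\vartheta$.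

## 7. Angles $\pi/3\le\vartheta<\pi/2$

Here $0<\delta\le\frac12$, $\frac\pi6\le h<\frac\pi4$, $\sin h\ge\frac12$, $\cot\vartheta\le\frac1{\sqrt3}$. Write $c=\cos h\in(\frac1{\sqrt2},\frac{\sqrt3}2]$; then $2c^2=1+\delta$. Put $q_1=\delta\cos h$, $q_2=\frac\delta2$ and
$$K_1=H(h,q_1),\qquad K_2=\{r:\operatorname{Re}(e^{ih}r)\ge0\}\cap H(\vartheta,q_2).$$
The number $q_1$ is exactly $\operatorname{Re}(e^{ih}c_1)=\operatorname{Re}(\delta e^{-ih})$, the largest level possible for the word $(1)$.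

**Proposition 7.** Let $\frac\pi3\le\vartheta<\frac\pi2$. Then $R(a_1,\dots,a_k)\in K_1$ if $a_k=1$, and $R(a_1,\dots,a_k)\in K_2$ if $a_k\ge2$. Consequently (L) holds for these $\vartheta$.

*Proof.* The consequence: points of $K_1$ have an argument in $(-h-\frac\pi2,\frac\pi2-h)$, points of $K_2$ in $(-\vartheta-\frac\pi2,\frac\pi2-\vartheta)$, and both intervals lie in $(-\pi,\frac\pi2)$.

We use induction on $k$. With $b=a_k$ the new value is $c_b+x_bw$, where $w=0$ if $k=1$, and otherwise $w=1/r$ with $r\in K_1\cup K_2$.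

**Step 1: the letter $1$.** The new value must lie in $K_1$. For $r$ in $K_1$ or $K_2$ we have $\operatorname{Re}(e^{ih}r)\ge0$, hence $\operatorname{Re}(e^{-ih}w)\ge0$; this also holds for $w=0$. The new value is $(1+w)/z=\delta e^{-2ih}(1+w)$, so
$$\operatorname{Re}\bigl(e^{ih}(1+w)/z\bigr)=\delta\operatorname{Re}\bigl(e^{-ih}(1+w)\bigr)\ge\delta\cos h=q_1 .$$

**Step 2: inequalities for the letters $b\ge2$.** This step turns "the new value lies in $K_2$" into four inequalities: two conditions define $K_2$, and $r$ may come from $K_1$ or $K_2$. Apply Lemma 6 with $|x|=\delta^b$ and $\beta=2bh$, together with (4).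

For $\operatorname{Re}(e^{ih}\cdot)\ge0$ take $\alpha=h$. From $K_1$ we have $\alpha'=h$, $q'=\delta\cos h$, and $\alpha+\alpha'-\beta=-(b-1)\vartheta$, so we need
$$\cot\vartheta\,[\sin h+\delta^b\sin((2b-1)h)]\ge\frac{\delta^b}{\delta\cos h}\sin^2\frac{(b-1)\vartheta}2 .$$
Multiply by $2\cos h/\delta$ and use $2\cos h\sin h\cot\vartheta=S\cot\vartheta=\delta$; this gives (i) below. From $K_2\subset H(\vartheta,\frac\delta2)$ we have $\alpha'=2h$, $q'=\frac\delta2$, $\alpha+\alpha'-\beta=-(2b-3)h$, and the same multiplication gives (ii).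

For $H(\vartheta,q_2)$ take $\alpha=\vartheta$; by (4), $\operatorname{Re}(e^{i\vartheta}c_b)=\delta+\cot\vartheta\,\delta^b\sin((b-1)\vartheta)$. From $K_1$ the angle is again $-(2b-3)h$; from $K_2$ it is $4h-2bh=-(2b-4)h$. Dividing by $\delta$ we get (iii) and (iv).

* (i) $\;1+\delta^b\dfrac{\sin((2b-1)h)}{\sin h}\ge\delta^{b-2}\bigl(1-\cos((b-1)\vartheta)\bigr)$;
* (ii) $\;1+\delta^b\dfrac{\sin((2b-1)h)}{\sin h}\ge4\cos h\,\delta^{b-2}\sin^2((b-\tfrac32)h)$;
* (iii) $\;1+\cot\vartheta\,\delta^{b-1}\sin((b-1)\vartheta)-\delta^{b-2}\dfrac{\sin^2((b-\frac32)h)}{\cos h}\ge\tfrac12$;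
* (iv) $\;1+\cot\vartheta\,\delta^{b-1}\sin((b-1)\vartheta)-2\delta^{b-2}\sin^2((b-2)h)\ge\tfrac12$.

Lemma 6 includes $w=0$, so $k=1$ is covered.

**Step 3: auxiliary values.** These are used in all four checks. We have $\frac{\sin3h}{\sin h}=3-4\sin^2h=1+2\delta$ and $\frac{\sin5h}{\sin h}=1+2\cos2h+2\cos4h=4\delta^2+2\delta-1$. For $b\ge4$ the left sides of (i) and (ii) are at least $1-\delta^4/\sin h\ge1-\frac18=0.875$, and $|\cot\vartheta\,\delta^{b-1}\sin((b-1)\vartheta)|\le\frac1{\sqrt3}\cdot\frac18<0.0722$.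

**Step 4: check of (i).** For $b=2$ it reads $1+\delta^2+2\delta^3\ge1-\delta$. For $b=3$ the left side is $1+\delta^3(4\delta^2+2\delta-1)$, the right side is $\delta(1-\cos2\vartheta)=2\delta(1-\delta^2)$, and the difference is $1-2\delta+\delta^3+2\delta^4+4\delta^5>0$, as $\delta\le\frac12$. For $b\ge4$ the right side is at most $2\delta^2\le\frac12<0.875$.

**Step 5: check of (ii).** For $b=2$ the left side is at least $1$ and the right side is $4c\sin^2\frac h2=2c(1-c)\le\frac12$. For $b=3$ the left side is at least $1-\delta^3\ge0.875$. From $2c^2=1+\delta$,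
$$c\cos3h=4c^4-3c^2=(1+\delta)^2-\tfrac32(1+\delta)=\delta^2+\tfrac\delta2-\tfrac12,$$
so the right side is
$$4c\,\delta\sin^2\tfrac{3h}2=2\delta(c-c\cos3h)=2\delta\bigl(c+\tfrac12-\tfrac\delta2-\delta^2\bigr)\le2\delta\bigl(1.3661-\tfrac\delta2-\delta^2\bigr),$$
because $c\le\frac{\sqrt3}2<0.8661$. The derivative of the bound is $2(1.3661-\delta-3\delta^2)\ge2\cdot0.1161>0$ on $[0,\frac12]$, so it is at most its value $0.8661$ at $\delta=\frac12$, which is below $0.875$. For $b\ge4$ the right side is at most $4\cdot\frac{\sqrt3}2\cdot\frac14<0.8661<0.875$.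

**Step 6: check of (iii).** For $b=2$ the left side is $1+\delta^2-\frac{1-c}{2c}\ge1-\frac{\sqrt2-1}2>\frac12$, since $\frac{1-c}{2c}$ decreases in $c$ and $c>\frac1{\sqrt2}$. For $b=3$ the second term is $\cot\vartheta\,\delta^2\sin2\vartheta=2\delta^4\ge0$, and with $\cos3h=4c^3-3c$ the third term is
$$\delta\,\frac{1-\cos3h}{2c}=\delta\Bigl(\frac1{2c}-\frac{4c^2-3}2\Bigr)=\delta\Bigl(\frac1{2c}+\frac12-\delta\Bigr)\le\delta(1.2072-\delta)\le0.354,$$
as $\frac1{2c}<\frac{\sqrt2}2<0.7072$ and $\delta(1.2072-\delta)$ increases for $\delta\le\frac12$. So the left side is at least $1-0.354>\frac12$. For $b\ge4$ it is at least $1-0.0722-\delta^2/\cos h\ge1-0.0722-\frac{\sqrt2}4>\frac12$.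

**Step 7: check of (iv).** For $b=2$ the left side is $1+\delta^2$. For $b=3$ it is $1+2\delta^4-2\delta\sin^2h=1+2\delta^4-\delta(1-\delta)\ge\frac34$. For $b=4$ the third term is $2\delta^2\sin^2\vartheta=2\delta^2(1-\delta^2)\le0.375$ (increasing in $\delta^2\le\frac14$), and $1-0.0722-0.375>\frac12$. For $b\ge5$ it is at least $1-0.0722-2\delta^3\ge1-0.0722-0.25>\frac12$. $\square$

## 8. Angles $0<\vartheta\le\pi/3$: the two half-planes and a logarithmic estimate

Now $\delta$ may be close to $1$, and $\delta^b$ decreases slowly. We write it as an exponential in $\beta$: put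
$$\lambda=-\frac{\ln\delta}\vartheta,\qquad X=\delta^b=e^{-\lambda\beta}.$$
Further notation: $t=\tan h\in(0,\frac1{\sqrt3}]$, $P=1+S$, $m=\frac1{1-S}$, $N=\frac S{1-S}=m-1$, $Z=P/\delta$. The half-angle formulas give
$$t=\frac S{1+\delta}=\frac{1-\delta}S,\quad S=\frac{2t}{1+t^2},\quad \delta=\frac{1-t^2}{1+t^2},\quad 1-S=\frac{(1-t)^2}{1+t^2}, \tag{5}$$
$$Z=\frac{1+t}{1-t},\qquad m=\frac P{\delta^2},\qquad N=\frac{PS}{\delta^2}=\frac{2t}{(1-t)^2}. \tag{6}$$
The next lemma compares the algebraic quantities $P,m,t$ with exponentials in $\lambda$; this is how $e^{\lambda\beta}$ will be bounded below.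

**Lemma 8.** For $0<\vartheta\le\frac\pi3$ we have $\ln Z\le2\lambda$. Consequently $P\le e^{\lambda(2-\vartheta)}$, $m\le e^{\lambda(2+\vartheta)}\le e^{\lambda\pi}$ and $\lambda\ge t$. Moreover $\lambda<1$.

*Proof.* We have $\ln Z=\ln(\sec\vartheta+\tan\vartheta)=I(\vartheta):=\int_0^\vartheta\sec u\,du$. Let $f(\vartheta)=-2\ln\cos\vartheta-\vartheta I(\vartheta)$. Then $f(0)=0$, $f'=2\tan\vartheta-I-\vartheta\sec\vartheta$, so $f'(0)=0$, and
$$f''=2\sec^2\vartheta-2\sec\vartheta-\vartheta\sec\vartheta\tan\vartheta=\sec^2\vartheta\,(2-2\cos\vartheta-\vartheta\sin\vartheta)=4\sec^2\vartheta\,\sin h\,(\sin h-h\cos h)\ge0,$$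
because $\tan h\ge h$. So $f\ge0$, and dividing by $\vartheta$ gives $\ln Z\le2\lambda$. Since $\delta=e^{-\lambda\vartheta}$, we get $P=Z\delta\le e^{\lambda(2-\vartheta)}$ and $m=P/\delta^2=Z/\delta\le e^{\lambda(2+\vartheta)}$; and $2+\vartheta\le\pi$ because $\frac\pi3<\pi-2$. Next, $\lambda\ge\frac12\ln\frac{1+t}{1-t}\ge t$. Finally $-\ln\cos$ is convex and vanishes at $0$, so $\lambda=-\ln\cos\vartheta/\vartheta$ is nondecreasing, and $\lambda\le\frac{\ln2}{\pi/3}=\frac{3\ln2}\pi<1$. $\square$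

Now put
$$q_1=\cot\vartheta\sin h,\qquad q_2=\cot\vartheta\cos h\,\frac S{1+S},\qquad K_1=H(h,q_1),\qquad K_2=H(\tfrac\pi2-h,q_2).$$
As $\vartheta\to0$, $q_1\to\frac12$ and $q_2\to1$, so the limiting half-planes are $\{\operatorname{Re}r\ge\frac12\}$ and $\{\operatorname{Im}r\le-1\}$. The two levels are chosen as follows. By (4), $\operatorname{Re}(e^{ih}c_b)=\cot\vartheta\sin h+X\cot\vartheta\sin(\beta-h)$, and $q_1$ is the part that does not depend on $b$; it will cancel. The level $q_2$ is the smallest one for which the step from $K_2$ by the letter $1$ works, as we shall see at (A2).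

**Proposition 9.** Let $0<\vartheta\le\frac\pi3$. Then $R(a_1,\dots,a_k)\in K_1$ if $a_k\vartheta\le\frac\pi2$, and $R(a_1,\dots,a_k)\in K_2$ if $a_k\vartheta>\frac\pi2$. Consequently (L) holds for these $\vartheta$.

The consequence: points of $K_1$ have an argument in $(-\frac\pi2-h,\frac\pi2-h)$, points of $K_2$ in $(-\pi+h,h)$, and $h\le\frac\pi6$; so both sets avoid $Q$.

The claim is proved by induction on $k$, with $b=a_k$ and new value $c_b+x_bw$, $w=0$ or $w=1/r$, $r\in K_1\cup K_2$. We write out what Lemma 6 (which includes $w=0$) and (4) require.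

If $\beta\le\frac\pi2$, the target is $K_1$, so $\alpha=h$. From $K_1$: $\alpha+\alpha'-\beta=\vartheta-\beta$. From $K_2$: $\alpha+\alpha'-\beta=\frac\pi2-\beta$, and $\sin^2(\frac\pi4-\frac\beta2)=\frac{1-\sin\beta}2$. The term $\cot\vartheta\sin h$ cancels against $q_1$; after division by $X$, sufficient conditions are

* (A1) $\;\cot\vartheta\sin(\beta-h)\ge\dfrac1{q_1}\sin^2\dfrac{\beta-\vartheta}2$,
* (A2) $\;\cot\vartheta\sin(\beta-h)\ge\dfrac{1-\sin\beta}{2q_2}$.

If $\beta>\frac\pi2$, the target is $K_2$, so $\alpha=\frac\pi2-h$, $\sin\alpha=\cos h$ and $\sin(\beta-\alpha)=-\cos(\beta+h)$. From $K_1$ the angle is $\frac\pi2-\beta$. From $K_2$ it is $\pi-\vartheta-\beta$, and $\sin^2\frac{\pi-\vartheta-\beta}2=\frac{1+\cos(\beta+\vartheta)}2$. Sufficient conditions are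

* (B1) $\;\cot\vartheta\,[\cos h-X\cos(\beta+h)]-X\dfrac{1-\sin\beta}{2q_1}\ge q_2$,
* (B2) $\;\cot\vartheta\,[\cos h-X\cos(\beta+h)]-X\dfrac{1+\cos(\beta+\vartheta)}{2q_2}\ge q_2$.

The next two sections verify these four inequalities.

## 9. Short letters: $b\vartheta\le\pi/2$

**Step 1: proof of (A2).** We reduce it to the monotonicity of one function. As $\delta^2=(1-S)(1+S)$ and $S=2\sin h\cos h$,
$$2q_2\cot\vartheta=2\cos h\,\frac{\delta^2}{S(1+S)}=2\cos h\,\frac{1-S}S=\frac{1-S}{\sin h}.$$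
Multiplying (A2) by $2q_2\sin h$, it reads
$$F(\beta):=(1-S)\sin(\beta-h)-\sin h\,(1-\sin\beta)\ge0 .$$
We have $F(\vartheta)=(1-S)\sin h-\sin h\,(1-S)=0$, so for the letter $1$ there is equality; a smaller $q_2$ would violate (A2). On $[\vartheta,\frac\pi2]$, $F'=(1-S)\cos(\beta-h)+\sin h\cos\beta\ge0$. Since $\beta=b\vartheta\ge\vartheta$, (A2) holds.

**Step 2: proof of (A1).** For $b=1$ the right side is $0$ and the left side is positive. Let $b\ge2$; then $2\vartheta\le\beta\le\frac\pi2$ gives $\vartheta\le\frac\pi4$. Put $\gamma=\beta-\vartheta\in(0,\frac\pi2-\vartheta]$. Then $\sin(\beta-h)=\sin(\gamma+h)\ge\sin\gamma\cos h$, so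
$$q_1\cot\vartheta\sin(\beta-h)\ge\cot^2\vartheta\sin h\cos h\sin\gamma=\tfrac12\cot^2\vartheta\,S\sin\gamma=\cot^2\vartheta\,S\cot\tfrac\gamma2\cdot\sin^2\tfrac\gamma2 .$$
As $\frac\gamma2\le\frac\pi4-h$, we have $\cot\frac\gamma2\ge\cot(\frac\pi4-h)=\frac{1+t}{1-t}=\frac{1+S}\delta$. So the factor of $\sin^2\frac\gamma2$ is at least $\frac{\delta^2}{S^2}\cdot S\cdot\frac{1+S}\delta=\frac{\delta(1+S)}S\ge1$, because $\delta\ge S$ for $\vartheta\le\frac\pi4$. This is (A1).

## 10. Long letters: $b\vartheta>\pi/2$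

**Step 1: rewriting (B1) and (B2).** The purpose is to isolate $e^{\lambda\beta}$. Multiply both conditions by $\tan\vartheta$ and use
$$q_2\tan\vartheta=\cos h\,\frac SP,\qquad \frac{\tan\vartheta}{2q_1}=\frac{\tan^2\vartheta}{2\sin h}=\frac{S\cos h}{\delta^2},\qquad \frac{\tan\vartheta}{2q_2}=\frac{SP}{2\delta^2\cos h}=\frac S{2(1-S)\cos h}.$$
Then divide by $\cos h$ and multiply by $P$. The terms without $X$ combine to $P-S=1$. Moreover $\frac{\cos(\beta+h)}{\cos h}=\cos\beta-t\sin\beta$, $\frac{PS}{\delta^2}=N$, and $\frac{PS}{2(1-S)\cos^2h}=\frac{PmS}{1+\delta}=Pmt$. Dividing by $X=e^{-\lambda\beta}$, the conditions become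
$$\text{(B1)}\quad G_1:=P(\cos\beta-t\sin\beta)+N(1-\sin\beta)\le e^{\lambda\beta},$$
$$\text{(B2)}\quad G_2:=P(\cos\beta-t\sin\beta)+Pmt\,\bigl(1+\cos(\beta+\vartheta)\bigr)\le e^{\lambda\beta}.$$
The left sides are $2\pi$-periodic in $\beta$ and the right side grows. We split into $\beta\ge\frac{3\pi}2$, $\frac\pi2<\beta\le\pi$ and $\pi\le\beta\le\frac{3\pi}2$, and prove (B1) and (B2) for all real $\beta$ in these ranges.

**Step 2: the range $\beta\ge\frac{3\pi}2$.** Here the exponential is large enough for crude bounds on the left. Since $\frac{3\pi}2-4>0.7$, Lemma 8 gives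
$$e^{\lambda\beta}\ge e^{\lambda(2+\vartheta)}e^{\lambda(2-\vartheta)}e^{0.7\lambda}\ge mP(1+0.7t).$$

*(B1).* From $2\delta^2\le1+\delta$ we get $Pt=\frac{PS}{1+\delta}\le\frac{PS}{2\delta^2}=\frac N2$. As $G_1=N+P\cos\beta-(N+Pt)\sin\beta$,
$$G_1\le N+\sqrt{P^2+(N+Pt)^2}\le N+\sqrt{P^2+\tfrac94N^2}.$$
By (5), $t\ge\frac S2$, so $0.7t\ge0.35S\ge\frac S3$. It suffices that the last bound is at most $mP(1+\frac S3)$. Multiply by $1-S$ and use $N(1-S)=S$, $P(1-S)=1-S^2$, $mP(1-S)=1+S$: we need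
$$S+\sqrt{(1-S^2)^2+\tfrac94S^2}\le(1+S)\bigl(1+\tfrac S3\bigr),\quad\text{i.e.}\quad\sqrt{1+\tfrac{S^2}4+S^4}\le1+\tfrac S3+\tfrac{S^2}3 .$$
The square of the right side is $1+\frac23S+\frac79S^2+\frac29S^3+\frac19S^4$, so this is
$$\tfrac23S+\bigl(\tfrac79-\tfrac14\bigr)S^2+\tfrac29S^3\ge\tfrac89S^4,$$
which holds for $0\le S\le1$, because $S\ge S^4$, $S^3\ge S^4$ and $\frac23+\frac29=\frac89$.

*(B2).* As $\cos\beta-t\sin\beta=\sec h\cos(\beta+h)$, we have $G_2\le P\sec h+2Pmt$. Dividing by $mP$, it suffices that $(1-S)\sec h+2t\le1+0.7t$. By (5), $(1-S)\sec h=\frac{(1-t)^2}{1+t^2}\sqrt{1+t^2}\le(1-t)^2$, and $(1-t)^2+2t=1+t^2\le1+0.7t$ because $t\le\frac1{\sqrt3}<0.7$.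

**Step 3: the range $\frac\pi2<\beta\le\pi$.** Here $\cos\beta\le0\le\sin\beta$, so the first part of $G_1$ and $G_2$ helps.

*(B1).* Write $\beta=\pi-\tau$, $\tau\in[0,\frac\pi2)$. Then $G_1\le N(1-\sin\tau)$. We claim $1-\sin\tau\le e^{-\lambda\tau}$ on $[0,\frac\pi2]$. Let $k(\tau)=e^{-\lambda\tau}-1+\sin\tau$. Then $k(0)=0$, $k'(0)=1-\lambda>0$ by Lemma 8, and $k''=\lambda^2e^{-\lambda\tau}-\sin\tau$ is decreasing with $k''(0)>0$. So $k'$ increases first, starting from a positive value, and then possibly decreases; it changes sign at most once, from $+$ to $-$. Hence the minimum of $k$ is at an end point, and $k(0)=0$, $k(\frac\pi2)=e^{-\lambda\pi/2}>0$. This proves the claim. As $N\le m\le e^{\lambda\pi}$, we get $G_1\le me^{-\lambda\tau}\le e^{\lambda(\pi-\tau)}=e^{\lambda\beta}$.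

*(B2).* On $[\frac\pi2+h,\pi+h]$ the cosine first decreases and then increases, so it is at most $\max(-\sin h,-\cos h)=-\sin h$. Hence $\cos\beta-t\sin\beta=\sec h\cos(\beta+h)\le-t$.

If $\beta+\vartheta\le\pi$, then $\beta+\vartheta\in(\frac\pi2+\vartheta,\pi]$, so $1+\cos(\beta+\vartheta)\le1-S$ and $G_2\le-Pt+Pmt(1-S)=0$.

If $\beta+\vartheta>\pi$, then $\beta+\vartheta\in(\pi,\pi+\vartheta]$, so $1+\cos(\beta+\vartheta)\le1-\delta=St$, and $mt\cdot St=Nt^2=\frac{2t^3}{(1-t)^2}$ by (6). So $G_2\le P\bigl(-t+\frac{2t^3}{(1-t)^2}\bigr)$. On the other side, $\beta>\pi-\vartheta\ge\frac{2\pi}3>2$, so $e^{\lambda\beta}\ge e^{2\lambda}\ge Z=\frac P\delta$. It suffices that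
$$-t+\frac{2t^3}{(1-t)^2}\le\frac1\delta=\frac{1+t^2}{1-t^2}.$$
Multiply by $(1-t)^2(1+t)$. The left side becomes $-t(1-t-t^2+t^3)+2t^3+2t^4=-t+t^2+3t^3+t^4$, the right side $(1+t^2)(1-t)=1-t+t^2-t^3$. So the inequality is $4t^3+t^4\le1$, and for $t\le\frac1{\sqrt3}$ the left side is at most $\frac4{3\sqrt3}+\frac19<0.89$.

**Step 4: (B1) for $\beta=\pi+\tau$, $0\le\tau\le\frac\pi2$.** This and the next step are the delicate range, since the margins are small. Let $\sigma=\sin\tau$. By Lemma 8,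
$$e^{\lambda\beta}\ge me^{\lambda\tau}\ge m\bigl(1+t\tau+\tfrac12t^2\tau^2\bigr), \tag{7}$$
and $\cos\beta=-\cos\tau$, $\sin\beta=-\sigma$. Divide (B1) by $m$ and use $\frac Pm=\delta^2$, $\frac Nm=S$. It suffices that
$$W:=1+t\tau+\tfrac12t^2\tau^2-S-S\sigma-\delta^2t\sigma+\delta^2\cos\tau\ge0 .$$
By (5), $S=t(1+\delta)$, so $S+\delta^2t=t(1+\delta+\delta^2)=\delta S+t$, and therefore
$$W=1-S+\delta\cos(\vartheta+\tau)+t(\tau-\sin\tau)+\tfrac12t^2\tau^2. \tag{8}$$
Let $\omega=\frac\pi2-\vartheta\in[\frac\pi6,\frac\pi2)$. Then $S=\cos\omega$, $\delta=\sin\omega$, $\cos(\vartheta+\tau)=-\sin(\tau-\omega)$, and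
$$1-S+\delta\cos(\vartheta+\tau)=-d(\omega),\qquad d(\omega)=\sin\omega\sin(\tau-\omega)+\cos\omega-1 .$$
If $\tau\le\omega$, then $d(\omega)\le0$ and $W\ge0$. So let $\tau>\omega$. We have $d'(\omega)=\sin(\tau-2\omega)-\sin\omega$. For $\frac\pi6\le\omega\le\tau\le\frac\pi2$ we have $-\frac\pi2\le-\omega\le\tau-2\omega\le\omega\le\frac\pi2$, the third inequality because $\tau\le\frac\pi2\le3\omega$. So $d'\le0$: for fixed $\tau$, $d$ is nonincreasing on $[\frac\pi6,\tau]$. We treat three ranges of $\vartheta$.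

(a) $\vartheta\le\frac\pi6$. Since $\vartheta+\tau\le\vartheta+\frac\pi2\le\pi$, $\cos(\vartheta+\tau)\ge-S$. So $W\ge1-S(1+\delta)\ge0$, as $S\le\frac12$.

(b) $\frac\pi6\le\vartheta\le\frac\pi4$. Then $\frac\pi4\le\omega<\tau$, so $d(\omega)\le d(\frac\pi4)=\frac12(\sin\tau-\cos\tau)-1+\frac{\sqrt2}2$, and $t\ge t_0:=\tan\frac\pi{12}=2-\sqrt3$. Hence $W\ge f_3(\tau)$ with
$$f_3(\tau)=t_0(\tau-\sin\tau)+\tfrac12t_0^2\tau^2-\tfrac12(\sin\tau-\cos\tau)+1-\tfrac{\sqrt2}2,\qquad\tau\in[\tfrac\pi4,\tfrac\pi2].$$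
There $f_3''=t_0\sin\tau+t_0^2+\frac12(\sin\tau-\cos\tau)>0$, and $f_3'(\frac\pi2)=t_0+\frac\pi2t_0^2-\frac12<-0.11$ (with $t_0=0.26794\ldots$, $t_0^2=0.07179\ldots$). So $f_3'<0$ on the whole interval, $f_3$ is decreasing, and
$$f_3\ge f_3(\tfrac\pi2)=t_0\bigl(\tfrac\pi2-1\bigr)+\tfrac{\pi^2}8t_0^2+\tfrac12-\tfrac{\sqrt2}2>0.1529+0.0885-0.2072>0.03 .$$

(c) $\frac\pi4\le\vartheta\le\frac\pi3$. Then $\frac\pi6\le\omega<\tau$, so $d(\omega)\le d(\frac\pi6)=\frac12\sin(\tau-\frac\pi6)-1+\frac{\sqrt3}2$, and $t\ge t_1:=\tan\frac\pi8=\sqrt2-1$. Hence $W\ge f_1(\tau)$ with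
$$f_1(\tau)=t_1(\tau-\sin\tau)+\tfrac12t_1^2\tau^2-\tfrac12\sin(\tau-\tfrac\pi6)+1-\tfrac{\sqrt3}2,\qquad\tau\in[\tfrac\pi6,\tfrac\pi2].$$
Here $f_1'=t_1(1-\cos\tau)+t_1^2\tau-\frac12\cos(\tau-\frac\pi6)$, and $f_1''=t_1\sin\tau+t_1^2+\frac12\sin(\tau-\frac\pi6)$ is positive and increasing. With $t_1=0.41421\ldots$ and $t_1^2=0.17157\ldots$,
$$f_1(\tfrac\pi3)=t_1\bigl(\tfrac\pi3-\tfrac{\sqrt3}2\bigr)+\tfrac{\pi^2}{18}t_1^2+\tfrac34-\tfrac{\sqrt3}2=0.07504\ldots+0.09407\ldots-0.11602\ldots>0.053,$$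
$$f_1'(\tfrac\pi3)=\tfrac{t_1}2+\tfrac\pi3t_1^2-\tfrac{\sqrt3}4=0.2071\ldots+0.1796\ldots-0.4330\ldots\in(-0.047,-0.045),$$
$$f_1''(\tfrac\pi3)=\tfrac{\sqrt3}2t_1+t_1^2+\tfrac14>0.78 .$$
For $\tau\le\frac\pi3$, $f_1'\le f_1'(\frac\pi3)<0$, so $f_1\ge f_1(\frac\pi3)>0$. For $\tau\ge\frac\pi3$ put $x=\tau-\frac\pi3$; as $f_1''>0.78$ there, $f_1\ge0.053-0.047x+0.38x^2>0$, since the discriminant $0.047^2-4\cdot0.38\cdot0.053$ is negative.

**Step 5: (B2) for $\beta=\pi+\tau$, $0\le\tau\le\frac\pi2$.** We use (7) again. Divide by $m$, put $p=Pt$, and use $\cos(\beta+\vartheta)=-\cos(\tau+\vartheta)$. It suffices that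
$$U:=1+t\tau+\tfrac12t^2\tau^2+\delta^2(\cos\tau-t\sigma)-p\bigl(1-\cos(\tau+\vartheta)\bigr)\ge0 .$$
Expand $\cos(\tau+\vartheta)=\delta\cos\tau-S\sigma$ and use $\delta^2t+pS=t(1-S^2+S+S^2)=t(1+S)=p$:
$$U=1-p(1+\sigma)+\delta(\delta+p)\cos\tau+t\tau+\tfrac12t^2\tau^2 .$$

*The case $\vartheta\le\frac\pi4$.* Since $p-t=St$ and $\sigma\le\tau$, $\sigma\le1$,
$$p+p\sigma-t\tau\le p+(p-t)\sigma\le p+St=(1+2S)t\le(1+\sqrt2)(\sqrt2-1)=1 .$$
The remaining terms of $U$ are nonnegative, so $U\ge0$.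

*The case $\frac\pi4\le\vartheta\le\frac\pi3$.* We first remove $\vartheta$ from the estimate. We have $p\le kt$ with $k=1+\frac{\sqrt3}2>1.866$. Also $\delta\ge\frac12$ and $p\ge(1+\frac{\sqrt2}2)(\sqrt2-1)=\frac{\sqrt2}2$, so $\delta(\delta+p)\ge\frac12\bigl(\frac12+\frac{\sqrt2}2\bigr)\ge0.6$. Hence
$$U\ge1+0.6\cos\tau+t\bigl(\tau-k(1+\sigma)\bigr)+\tfrac12t^2\tau^2 .$$
We regard the right side as a function of $t\in[0,\frac1{\sqrt3}]$. Its $t$-derivative is $\tau-k(1+\sigma)+t\tau^2$. With $t\tau^2\le\frac\pi{2\sqrt3}\tau\le0.91\tau$ and $\sigma\ge\frac2\pi\tau$ it is at most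
$$1.91\tau-1.866-1.866\cdot\tfrac2\pi\tau\le0.73\tau-1.866<0 .$$
So the minimum is at $t=\frac1{\sqrt3}$, and $U\ge f_2(\tau)$ with
$$f_2(\tau)=1+0.6\cos\tau-p_0(1+\sin\tau)+\frac\tau{\sqrt3}+\frac{\tau^2}6,\qquad p_0=\frac k{\sqrt3}=\frac12+\frac1{\sqrt3}=1.07735\ldots,$$
$$f_2'=-0.6\sin\tau-p_0\cos\tau+\frac1{\sqrt3}+\frac\tau3,\qquad f_2''=-0.6\cos\tau+p_0\sin\tau+\frac13 .$$
On $[0,\frac\pi6]$: $f_2'\le-p_0\frac{\sqrt3}2+\frac1{\sqrt3}+\frac\pi{18}<-0.18$, so
$$f_2\ge f_2(\tfrac\pi6)=1+0.3\sqrt3-\tfrac32p_0+\tfrac\pi{6\sqrt3}+\tfrac{\pi^2}{216}>0.25 .$$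
On $[\frac\pi6,\frac\pi2]$: $f_2''$ is increasing and $f_2''(\frac\pi6)=-0.3\sqrt3+\frac{p_0}2+\frac13>0$, so $f_2$ is convex. Moreover
$$f_2(\tfrac\pi3)=1.3-p_0\bigl(1+\tfrac{\sqrt3}2\bigr)+\tfrac\pi{3\sqrt3}+\tfrac{\pi^2}{54}=1.3-2.01036\ldots+0.60459\ldots+0.18277\ldots>0.076,$$
$$f_2'(\tfrac\pi3)=-0.3\sqrt3-\tfrac{p_0}2+\tfrac1{\sqrt3}+\tfrac\pi9=-0.51961\ldots-0.53867\ldots+0.57735\ldots+0.34906\ldots\in(-0.132,-0.131),$$
$$f_2''(\tfrac\pi3)=-0.3+\tfrac{\sqrt3}2p_0+\tfrac13>0.96 .$$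
For $\frac\pi6\le\tau\le\frac\pi3$, $f_2'\le f_2'(\frac\pi3)<0$, so $f_2\ge f_2(\frac\pi3)>0$. For $\tau\ge\frac\pi3$ and $x=\tau-\frac\pi3$, $f_2\ge0.076-0.132x+0.48x^2>0$, since the discriminant $0.132^2-4\cdot0.48\cdot0.076<0.0175-0.1459$ is negative.

**Step 6: conclusion.** Steps 2–5 cover all $\beta>\frac\pi2$. Together with Section 9 this proves Proposition 9. Propositions 7 and 9 cover all $\vartheta\in(0,\frac\pi2)$, that is, all $y>0$; so (L) holds, and Proposition 5 gives Theorem 1. Conjecture 3.1 is true. $\blacksquare$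

## 11. The zero-free parabola at the point $1$

We now prove Theorem 2. For part (i) we run the two-half-plane argument slightly to the left of the line, with half-planes close to the limits $\{\operatorname{Re}r\ge\frac12\}$ and $\{\operatorname{Im}r\le-1\}$ found in Section 8. In this section $\vartheta$, $\lambda$, $X$ refer to $z$ off the line, as defined in Step 1.

*Proof of part (i).*

**Step 1: the region to be excluded.** A smaller $\varepsilon$ gives a stronger statement, so we may assume $0<\varepsilon<\kappa^*$. We shall find $y_0=y_0(\varepsilon)>0$ such that no $B_m$, $m\ge 1$, has a zero $z=1+v+iy$ with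
$$0<y\le y_0,\qquad-(\kappa^*-\varepsilon)y^2\le v\le0 . \tag{9}$$
This suffices, with $\rho=\min(y_0,1)$: a zero with $|z-1|<\rho$ is not real, since $B_m>0$ on $(0,\infty)$; zeros come in conjugate pairs, so we may take $\operatorname{Im}z=y>0$; by Theorem 1, $v<0$; and as (9) is excluded, $v<-(\kappa^*-\varepsilon)y^2$.

Let $z$ satisfy (9). All $O(\cdot)$ below are for $y\to0$ and uniform in $v$ and in the letters. Write $z=|z|e^{i\vartheta}$, $\beta=b\vartheta$, $\lambda=\frac{\ln|z|}\vartheta$, $X=|x_b|=e^{-\lambda\beta}$, so $x_b=Xe^{-i\beta}$. Then $\vartheta=\arctan\frac y{1+v}=y+O(y^3)$ and $\ln|z|=\frac12\ln(1+2v+v^2+y^2)=v+\frac{y^2}2+O(y^4)$. Since $\frac12-\kappa^*=\frac1\pi$, (9) gives $(\frac1\pi+\varepsilon)y^2\le v+\frac{y^2}2\le\frac{y^2}2$, hence for small $y$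
$$\bigl(\tfrac1\pi+\varepsilon\bigr)y-O(y^3)\le\lambda\le y . \tag{10}$$
In particular $\lambda>0$ and $X\le1$.

**Step 2: the half-planes.** Put $K_1=H(0,\frac12)$ and $K_2=H(\frac\pi2,1+\varepsilon)$. We claim that, for small $y$, $R(a_1,\dots,a_k)\in K_1$ if $a_k\vartheta\le\frac\pi2$, and $\in K_2$ otherwise. Neither set contains $0$, so Lemma 4 then finishes the proof. Lemma 6 holds for arbitrary $x$, so by induction on $k$ it suffices to prove, for $\beta\le\frac\pi2$,
$$\operatorname{Re}c_b\ge\tfrac12+X\max\Bigl\{1-\cos\beta,\ \frac{1-\sin\beta}{2(1+\varepsilon)}\Bigr\}, \tag{11}$$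
and for $\beta>\frac\pi2$
$$s:=\operatorname{Re}(ic_b)\ge1+\varepsilon+X\max\Bigl\{1-\sin\beta,\ \frac{1+\cos\beta}{2(1+\varepsilon)}\Bigr\}. \tag{12}$$
Indeed, in (11) $\alpha=0$, and $(\alpha',q')=(0,\frac12)$ gives the loss $2X\sin^2\frac\beta2$, while $(\frac\pi2,1+\varepsilon)$ gives $\frac X{1+\varepsilon}\sin^2(\frac\pi4-\frac\beta2)$. In (12) $\alpha=\frac\pi2$, and the losses are $2X\sin^2(\frac\pi4-\frac\beta2)$ and $\frac X{1+\varepsilon}\sin^2\frac{\pi-\beta}2$.

**Step 3: short letters.** We prove (11). Here $\operatorname{Re}c_b=\sum_{j=1}^b|z|^{-j}\cos j\vartheta$ with $\cos j\vartheta\ge0$ and $|z|^{-j}\ge e^{-\lambda\beta}\ge1-\frac\pi2y\ge1-2y$.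

For $b=1$ the left side of (11) is $1-O(y)$. The right side is at most $\frac12+\max\{O(y^2),\frac1{2(1+\varepsilon)}\}$, which for small $y$ is at most $1-\frac\varepsilon{2(1+\varepsilon)}$.

For $b=2,3$ the left side is at least $(1-2y)(\cos\vartheta+\cos2\vartheta)=2-O(y)$, and the right side is at most $\frac32$.

For $b\ge4$ we use $\cos u\ge1-\frac{2u}\pi$ on $[0,\frac\pi2]$:
$$\sum_{j=1}^b\cos j\vartheta\ge b-\frac{2\vartheta}\pi\cdot\frac{b(b+1)}2=b\Bigl(1-\frac{\beta+\vartheta}\pi\Bigr)\ge4\Bigl(\frac12-\frac\vartheta\pi\Bigr),$$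
so the left side is at least $2-O(y)>\frac32$.

**Step 4: long letters.** We prove (12). As $\frac i{z-1}=\frac i{v+iy}=\frac{y+iv}{y^2+v^2}$ and $1-x_b=1-X\cos\beta+iX\sin\beta$, and as $|v|\le\frac{y^2}2$,
$$s=\frac{y(1-X\cos\beta)-vX\sin\beta}{y^2+v^2}\ge\frac{1-X\cos\beta}{y(1+y^2/4)}-\frac12X|\sin\beta| .$$
The right side of (12) is at most $1+\varepsilon+2\le4$. If $1-X\cos\beta\ge6y$, then $s\ge\frac6{1+y^2/4}-\frac12\ge4$ for small $y$, and (12) holds.

Otherwise $X\cos\beta>1-6y>0$ for small $y$, so $\cos\beta>1-6y$: the angle $\beta$ is close to a multiple of $2\pi$. Write $\beta=2\pi k+\varphi$ with $|\varphi|\le\pi$. By $1-\cos\varphi\ge\frac{2\varphi^2}{\pi^2}$ we get $|\varphi|\le\pi\sqrt{3y}\le6\sqrt y$, and $k\ge1$ because $\beta>\frac\pi2$ and $y$ is small. By (10), $\lambda\beta\ge\lambda(2\pi-6\sqrt y)\ge(2+2\pi\varepsilon)y-O(y^{3/2})$, hence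
$$1-X\cos\beta\ge1-X\ge1-e^{-\lambda(2\pi-6\sqrt y)}\ge(2+2\pi\varepsilon)y-O(y^{3/2}).$$
Since $|\sin\beta|\le6\sqrt y$, we obtain $s\ge2+2\pi\varepsilon-O(\sqrt y)$. The right side of (12) is at most $1+\varepsilon+\max\{1+6\sqrt y,1\}=2+\varepsilon+6\sqrt y$. As $2\pi\varepsilon>\varepsilon$, (12) holds for small $y$. This proves part (i). $\square$

The last case shows where $\kappa^*$ enters: letters with $\beta$ near $2\pi$ are critical, and there one needs $1-e^{-2\pi\lambda}$ to be about $2y$, that is $\lambda\approx\frac y\pi$. This suggests repeating one letter $a$ with $a\vartheta\approx2\pi$.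

*Proof of part (ii).* We recall two facts. The Chebyshev polynomials of the second kind are given by $U_0=1$, $U_1(u)=2u$, $U_{j+1}(u)=2uU_j(u)-U_{j-1}(u)$, and satisfy $U_k(\cos\theta)=\frac{\sin((k+1)\theta)}{\sin\theta}$. Hurwitz's theorem: if holomorphic functions $g_a$ converge locally uniformly to $g\not\equiv0$ on a connected open set and $g(\kappa_0)=0$, then every neighborhood of $\kappa_0$ contains a zero of $g_a$ for all large $a$.

**Step 1: an equation for zeros.** This turns a constant word into an explicit equation. Fix $k\ge1$, let $a_1=\dots=a_k=a$, and write $c=c_a$, $x=x_a$. Define $Q_0=1$, $Q_1=c$, $Q_{j+1}=cQ_j+xQ_{j-1}$. Then the word of $j$ letters $a$ has the function $Q_j/Q_{j-1}$, since $c+x\frac{Q_{j-1}}{Q_j}=\frac{Q_{j+1}}{Q_j}$. We have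
$$Q_k=(i\sqrt x)^kU_k\Bigl(\frac c{2i\sqrt x}\Bigr):$$
this is right for $Q_0$ and $Q_1$, and with $u=\frac c{2i\sqrt x}$ the Chebyshev recurrence gives $(i\sqrt x)^{j+1}(2uU_j-U_{j-1})=cQ_j+xQ_{j-1}$. So $Q_k(z)=0$ if
$$c=2i\sqrt x\cos\theta,\qquad\theta=\frac\pi{k+1}, \tag{13}$$
for some choice of $\sqrt x$. At a point $z\ne0$, $Q_k$ and $Q_{k-1}$ do not both vanish: $x\neq0$, so by $xQ_{j-1}=Q_{j+1}-cQ_j$ a common zero would propagate down to $Q_0=1$. Let $n$ be the integer with $k$ runs of length $a$. By Lemma 3, $Q_k/Q_{k-1}=\frac{B'}{B''}$ where $B',B''$ are $B_n,B_{n+1}$ in some order. At a solution $z\ne0$ of (13), $B'Q_{k-1}=B''Q_k=0$ with $Q_{k-1}\ne0$, so $B'(z)=0$: the solution is a zero of a Stern polynomial.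

**Step 2: solving the equation near $1$.** Let $z=e^\eta\ne1$ and $\sqrt x=e^{-a\eta/2}$. Then $1-x=2\sqrt x\sinh\frac{a\eta}2$ and $c=\frac{1-x}{z-1}$, so (13) reads
$$\sinh\frac{a\eta}2=i\cos\theta\,(e^\eta-1).$$
Substitute $\eta=\frac{2\pi i}a+\frac{2\kappa}{a^2}$. Then $\frac{a\eta}2=\pi i+\frac\kappa a$, so the left side is $-\sinh\frac\kappa a$. Multiplying by $-a$ we get
$$a\sinh\frac\kappa a=-i\cos\theta\cdot a(e^\eta-1).$$
As $a\to\infty$, locally uniformly in $\kappa\in\mathbb C$, the left side tends to $\kappa$, and $a(e^\eta-1)\to2\pi i$, so the right side tends to $2\pi\cos\theta$. The difference of the sides tends to $\kappa-2\pi\cos\theta$, and Hurwitz's theorem gives, for all large $a$, solutions $\kappa_a\to2\pi\cos\theta$.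

**Step 3: position of these zeros.** For $z_a=e^\eta=1+\eta+\frac{\eta^2}2+O(a^{-3})$ we have $\eta=\frac{2\pi i}a+\frac{2\kappa_a}{a^2}$ and $\frac{\eta^2}2=-\frac{2\pi^2}{a^2}+O(a^{-3})$, so
$$\operatorname{Re}z_a=1+\frac{4\pi\cos\theta-2\pi^2}{a^2}+o(a^{-2}),\qquad\operatorname{Im}z_a=\frac{2\pi}a+o(a^{-1}).$$
In particular $z_a\ne1$ for large $a$, as was assumed in Step 2, and
$$\frac{1-\operatorname{Re}z_a}{(\operatorname{Im}z_a)^2}\to\frac{2\pi^2-4\pi\cos\theta}{4\pi^2}=\frac12-\frac{\cos(\pi/(k+1))}\pi .$$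
For $k=1$ this is the value $\frac12$ found for $B_{2^a-1}$ in Section 1. For each $k$ choose $a=a(k)$ so large that $|z_a-1|<\frac1k$ and the quotient differs from its limit by less than $\frac1k$. As $k\to\infty$, these zeros tend to $1$ and the quotient tends to $\frac12-\frac1\pi=\kappa^*$. $\blacksquare$
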